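# The Laplacian of $\mathcal H_3\otimes\mathbb C[t]/(t^{k+1})$

## 1. Two ways to split $t^m$, and the evaluation vectors

Fix $n\ge 1$, put $k=n-1$, and let $V$ be the space with basis $1,t,\dots,t^k$. Choose distinct numbers $w_1,\dots,w_n>0$ and set
$$\pi(t)=\prod_{j=1}^n(t-w_j),\qquad t^s\equiv\sum_{m=0}^k r_{s,m}t^m \pmod{\pi}.$$
For $s\le k$ nothing has to be reduced, so $r_{s,m}=\delta_{sm}$. Consider two linear maps $V\to V\otimes V$,
$$S(t^m)=\sum_{a+b=m}t^a\otimes t^b,\qquad S_w(t^m)=\sum_{a,b=0}^k r_{a+b,m}\,t^a\otimes t^b .$$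
The first is the transpose of multiplication in $\mathbb C[t]/(t^n)$, the second is the transpose of multiplication in $\mathbb C[t]/(\pi)$, both written in the basis of powers. They are related by two facts.

First, $S_w-S$ strictly raises the $t$-degree. The two maps can differ only in terms with $a+b\ge n$, and such a term occurs in the image of $t^m$ with $m\le k<n\le a+b$.

Second, $S_w$ is diagonal on the evaluation vectors $u_j=\sum_{a=0}^k w_j^a t^a$, which form a basis of $V$ by Vandermonde. Evaluating the congruence for $t^{s}$ at the root $w_j$ of $\pi$ gives $\sum_m r_{s,m}w_j^m=w_j^s$, hence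
$$S_w(u_j)=\sum_{a,b}w_j^{a+b}\,t^a\otimes t^b=u_j\otimes u_j. \tag{1}$$

For $n=2$ write $\pi=t^2-\sigma t+\rho$ with $\sigma=w_1+w_2$, $\rho=w_1w_2$. Then $t^2\equiv\sigma t-\rho$, so
$$S_w(1)=1\otimes1-\rho\,t\otimes t,\qquad S_w(t)=1\otimes t+t\otimes 1+\sigma\,t\otimes t,$$
and $S_w(1+wt)=1\otimes 1+w(1\otimes t+t\otimes 1)+(\sigma w-\rho)\,t\otimes t$ is $(1+wt)\otimes(1+wt)$ exactly when $w^2=\sigma w-\rho$.

Now keep the *truncated* product $t^a\cdot t^b=t^{a+b}$ if $a+b\le k$, and $0$ otherwise. On evaluation vectors, $u_i\cdot u_j=\sum_{m=0}^k\big(\sum_{a+b=m}w_i^aw_j^b\big)t^m$. For $i\neq j$ the inner sum is $(w_i^{m+1}-w_j^{m+1})/(w_i-w_j)$, so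
$$u_i\cdot u_j=\frac{w_iu_i-w_ju_j}{w_i-w_j}\quad(i\ne j),\qquad u_i\cdot u_i=\sum_{m=0}^k(m+1)w_i^m\,t^m=:\sum_jc_{ij}u_j. \tag{2}$$
To find the $c_{ij}$ we need $(m+1)w_i^m=\sum_jc_{ij}w_j^m$ for $0\le m\le k$. Let $\ell_j$ be the Lagrange polynomials of the nodes $w_1,\dots,w_n$. A polynomial $g$ of degree $\le k$ equals $\sum_jg(w_j)\ell_j$, so
$$(tg)'(w_i)=g(w_i)+w_i\sum_j\ell_j'(w_i)\,g(w_j).$$
With $g=t^m$ the left side is $(m+1)w_i^m$. Thus $c_{ij}=\delta_{ij}+w_i\ell_j'(w_i)$. Put $P_i=\prod_{m\ne i}(w_i-w_m)$ and $\theta_i=1/(w_iP_i)$. From $\ell_j(t)=\prod_{m\neq j}(t-w_m)/P_j$ we get $\ell_i'(w_i)=\sum_{m\ne i}1/(w_i-w_m)$ and, for $j\neq i$, $\ell_j'(w_i)=P_i/(P_j(w_i-w_j))$. Hence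
$$c_{ii}=1+\sum_{m\ne i}\frac{w_i}{w_i-w_m},\qquad c_{ij}=\frac{w_iP_i}{P_j(w_i-w_j)}=\frac{\theta_j}{\theta_i}\,\frac{w_j}{w_i-w_j}\quad(j\neq i). \tag{3}$$

Compose: split, then multiply. With $S$ we get $t^m\mapsto(m+1)t^m$. With $S_w$ we get the same map, because the extra terms have $a+b\ge n$ and the truncated product kills them. By (1) and (2) this map has matrix $(c_{ij})$ in the basis $u_1,\dots,u_n$. So $(c_{ij})$ has eigenvalues $1,\dots,n$ for every choice of the $w_j$. If $w_j=s^j$ and $s\to\infty$, then $w_j/(w_j-w_m)$ tends to $1$ for $m<j$ and to $0$ for $m>j$, so $c_{jj}\to j$: the eigenvalues appear on the diagonal, one for each point.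

What is this for? There is a Laplacian $\partial\partial^*+\partial^*\partial$ in which $\partial$ is built from the truncated product and $\partial^*$ from $S$. We shall compute its whole spectrum by putting $S_w$ in place of $S$ in $\partial^*$ *only*, and then letting the points $w_j$ move far apart.

## 2. The Koszul Laplacian and the product formula

Let $\mathcal H_3$ be the complex Heisenberg Lie algebra: basis $e,f,x$, with $[e,f]=-[f,e]=x$ and $x$ central. For a complex Lie algebra $L$ put $L_k=L\otimes\mathbb C[t]/(t^{k+1})$ with $[u\otimes t^i,v\otimes t^j]=[u,v]\otimes t^{i+j}$, read as zero if $i+j>k$.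

**Definition (Koszul complex).** For a complex Lie algebra $M$, the Koszul complex is $\Lambda M=\bigoplus_d\Lambda^dM$ with
$$\partial(l_1\wedge\cdots\wedge l_d)=\sum_{1\le i<j\le d}(-1)^{i+j}[l_i,l_j]\wedge l_1\wedge\cdots\wedge\widehat{l_i}\wedge\cdots\wedge\widehat{l_j}\wedge\cdots\wedge l_d .$$
It satisfies $\partial^2=0$, and its homology is $H_*(M)$.

**Definition (Laplacian).** A positive definite Hermitian form on $M$ extends to $\Lambda M$ by $\langle u_1\wedge\cdots\wedge u_d,v_1\wedge\cdots\wedge v_d\rangle=\det(\langle u_i,v_j\rangle)$, with distinct degrees orthogonal. With $\partial^*$ the adjoint of $\partial$, put $\Delta_M=\partial\partial^*+\partial^*\partial$. It preserves each $\Lambda^dM$, and it is self-adjoint and positive semidefinite.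

**Definition ($E$-polynomial).** If all eigenvalues of $\Delta_M$ are non-negative integers, let $m(N,d)$ be the multiplicity of $N$ on $\Lambda^dM$, and $E_M(y,z)=\sum_{N,d}m(N,d)\,y^dz^N$.

Example: $L=\mathcal H_3$ with $e,f,x$ orthonormal. Among the eight monomials, $\partial$ is nonzero only on $e\wedge f$, where $\partial(e\wedge f)=-x$ (on $e\wedge f\wedge x$ the only bracket gives $-x\wedge x=0$). So $\partial^*x=-e\wedge f$, and $\partial^*$ kills the other monomials. Hence $\Delta x=x$, $\Delta(e\wedge f)=e\wedge f$, and the six monomials $1,e,f,e\wedge x,f\wedge x,e\wedge f\wedge x$ span the kernel: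
$$E_L(y,z)=(1+2y+2y^2+y^3)+z(y+y^2).$$

From now on $L=\mathcal H_3$, $M=L_k$, $n=k+1$, and $e_a=e\otimes t^a$, $f_a=f\otimes t^a$, $x_a=x\otimes t^a$ $(0\le a\le k)$ form an orthonormal basis; $\Delta=\Delta_{L_k}$. The following was posed as a conjecture in "Some Conjectures and Results Concerning the Homology of Nilpotent Lie Algebras" (http://deepblue.lib.umich.edu/bitstream/handle/2027.42/28321/0000077.pdf?sequence=1): (a) the eigenvalues of $\Delta$ are non-negative integers; (b) $E_{L_k}(y,z)=\prod_{i=1}^{k+1}E_L(y,z^i)$. We prove that both hold for every $k\ge0$.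

Let $(\Lambda M)_{p,q,r}$ be the span of the monomials with $p$ factors $e_a$, $q$ factors $f_a$ and $r$ factors $x_a$. Since $\partial$ trades an $e$ and an $f$ for an $x$, and $\partial^*$ does the opposite, $\Delta$ preserves each piece.

**Theorem 1.** On each $(\Lambda M)_{p,q,r}$ all eigenvalues of $\Delta$ are non-negative integers. If $m(N;p,q,r)$ is the multiplicity of $N$ there, then
$$\sum m(N;p,q,r)\,y_e^py_f^qy_x^rz^N=\prod_{i=1}^{k+1}\Big(1+y_e+y_f+y_ey_x+y_fy_x+y_ey_fy_x+z^i(y_x+y_ey_f)\Big).$$

With $y_e=y_f=y_x=y$ the $i$-th factor becomes $1+2y+2y^2+y^3+z^i(y+y^2)=E_L(y,z^i)$, so Theorem 1 implies (a) and (b) for every $k\ge 0$.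

**Operator notation.** Write $v$ also for the operator $v\wedge\cdot$ on $\Lambda M$. For a linear functional $\varphi$ on $M$ let $\iota_\varphi$ be the contraction, the odd derivation with $\iota_\varphi(v)=\varphi(v)$. Then $\iota_\varphi v+v\iota_\varphi=\varphi(v)$, wedge operators anticommute among themselves, and so do contractions. For a basis vector $b$ among the $e_a,f_a,x_a$ let $\iota(b)$ be the contraction with its dual basis functional. Since the monomials in these vectors are orthonormal, $\iota(b)$ is the adjoint of $b$.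

Here is $\partial$ in this notation. Take $i<j$. Removing $l_i$ and then $l_j$ from $l_1\wedge\dots\wedge l_d$ by contractions costs the sign $(-1)^{(i-1)+(j-2)}=-(-1)^{i+j}$; removing $l_j$ first and then $l_i$ costs $(-1)^{(j-1)+(i-1)}=(-1)^{i+j}$. So the coefficient of $l_1\wedge\cdots\widehat{l_i}\cdots\widehat{l_j}\cdots\wedge l_d$ in $\iota(f_b)\iota(e_a)(l_1\wedge\cdots\wedge l_d)$ is $-(-1)^{i+j}\big(e_a^*(l_i)f_b^*(l_j)-f_b^*(l_i)e_a^*(l_j)\big)$. Multiplying by $x_{a+b}$ and summing over $a+b\le k$ produces $-(-1)^{i+j}[l_i,l_j]$. Hence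
$$\partial=-\sum_{a+b\le k}x_{a+b}\,\iota(f_b)\,\iota(e_a),\qquad \partial^*=-\sum_{a+b\le k}e_a\,f_b\,\iota(x_{a+b}). \tag{4}$$
This is the announced picture: $\partial$ is the truncated product, and $\partial^*$ replaces $x_m$ according to the splitting map $S$.

## 3. Degree one for every $k$, and the piece $(1,0,1)$ for $k=1$

On $\Lambda^1$ we have $\partial=0$, so $\Delta=\partial\partial^*$. It kills $e_a,f_a$, and $\Delta x_m=-\partial\sum_{a+b=m}e_a\wedge f_b=(m+1)x_m$. Theorem 1 predicts the same: in degree one, an $x$ at the $i$-th factor contributes $z^i$. One is tempted to identify the $i$-th factor of the product with the power $t^{i-1}$.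

Take $k=1$ and the piece $(1,0,1)$, spanned by the four monomials $e_a\wedge x_b$. There is no $f$, so again $\Delta=\partial\partial^*$. From $\iota(x_b)(e_a\wedge x_b)=-e_a$ we get $\partial^*(e_a\wedge x_b)=\sum_{c+d=b}e_c\wedge f_d\wedge e_a=\sum_{c+d=b}e_a\wedge e_c\wedge f_d$, so
$$\partial^*(e_0\wedge x_0)=0,\quad \partial^*(e_1\wedge x_0)=-e_0\wedge e_1\wedge f_0,\quad \partial^*(e_0\wedge x_1)=e_0\wedge e_1\wedge f_0,\quad \partial^*(e_1\wedge x_1)=-e_0\wedge e_1\wedge f_1 .$$
Since $\Delta=(\partial^*)^*\partial^*$ here, its matrix is the Gram matrix of these vectors. By $t$-degree: in degree $0$ the eigenvalue is $0$; in degree $1$ the block is $\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$ with eigenvalues $0,2$; in degree $2$ the eigenvalue is $1$. Altogether $0,0,1,2$. Theorem 1 predicts exactly this: $e$ and $x$ in the same factor give $0$ (two ways), $x$ in factor $1$ and $e$ in factor $2$ gives $1$, the other way round gives $2$.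

But the identification of factor $i$ with $t^{i-1}$ does not survive. It would place the eigenvalues of $e_1\wedge x_0$ and $e_0\wedge x_1$, namely $1$ and $2$, in $t$-degree $1$, and a $0$ in $t$-degree $2$. The actual block in $t$-degree $1$ has trace $2$, not $3$. The totals agree but this degree-by-degree matching fails. In our proof the factors will correspond to the points $w_i$ and not to powers of $t$.

## 4. Deforming both halves of $\Delta$, and deforming one half

The algebra $\mathbb C[t]/(\pi)$ is isomorphic to $\mathbb C^n$, so $L\otimes\mathbb C[t]/(\pi)$ is a direct sum of $n$ copies of $\mathcal H_3$. A natural attempt is to deform the Lie algebra $L_k$ into this one, keeping the form for which $e_a,f_a,x_a$ are orthonormal. Then both $\partial$ and $\partial^*$ change, and the spectrum moves. Already for $n=2$, on the span of $x_0,x_1$, the deformed adjoint is given by $S_w$: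
$$x_0\mapsto-(e_0f_0-\rho\,e_1f_1),\qquad x_1\mapsto-(e_0f_1+e_1f_0+\sigma\,e_1f_1).$$
The deformed Laplacian on this span is the Gram matrix of these two vectors, of trace $(1+\rho^2)+(2+\sigma^2)$. The undeformed trace is $1+2=3$. The precise trouble is that the deformed $\partial^*$ acquires terms that raise $t$-degree, its adjoint acquires terms that lower it, and in the Laplacian the two combine to change the diagonal.

So deform only one half. Define
$$\delta_w=-\sum_{a,b=0}^k\sum_{m=0}^kr_{a+b,m}\,e_af_b\,\iota(x_m),\qquad \Delta_w=\partial\delta_w+\delta_w\partial,$$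
with $\partial$ as in (4). The operator $\Delta_w$ preserves each $(\Lambda M)_{p,q,r}$. We shall use nothing about it except its characteristic polynomial.

**Lemma 1.** For all distinct $w_1,\dots,w_n>0$ and on each $(\Lambda M)_{p,q,r}$,
$$\det(\lambda-\Delta_w)=\det(\lambda-\Delta).\tag{5}$$

**Proof.** The purpose is to see $\Delta_w$ as block triangular with the diagonal blocks of $\Delta$. Give a monomial in the $e_a,f_a,x_a$ the weight equal to the sum of its $t$-exponents. By (4), $\partial$ and $\partial^*$ preserve weight, so $\Delta$ does. Since $r_{s,m}=\delta_{sm}$ for $s\le k$, the operator $\delta_w-\partial^*$ consists of terms replacing some $x_m$ by $e_a\wedge f_b$ with $a+b\ge n>m$; it strictly raises weight. Therefore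
$$\Delta_w-\Delta=\partial(\delta_w-\partial^*)+(\delta_w-\partial^*)\partial$$
strictly raises weight. Order the monomials of the piece by weight: $\Delta_w$ is block triangular, and its diagonal blocks are those of the block diagonal operator $\Delta$. $\square$

The right side of (5) does not involve the $w_j$. We may choose them freely, and even let them tend to infinity.

## 5. $\Delta_w$ in the point basis

Put $E_j=\sum_aw_j^ae_a$, $F_j=\sum_aw_j^af_a$, $X_j=\sum_aw_j^ax_a$ for $1\le j\le n$. These $3n$ vectors form a basis of $M$. Let $\hat E_j,\hat F_j,\hat X_j$ be the contractions with the dual basis. All the wedge operators and contractions in this list anticommute, except that $\hat E_jE_j+E_j\hat E_j=1$, and likewise for $F$ and $X$.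

**Step 1: $\delta_w$ and $\partial$.** The purpose is to rewrite both operators. The functional dual to $e_a$ takes the value $w_j^a$ on $E_j$, so $\iota(e_a)=\sum_jw_j^a\hat E_j$, and similarly for $f,x$. As in (1), $\sum_mr_{a+b,m}\iota(x_m)=\sum_jw_j^{a+b}\hat X_j$, hence
$$\delta_w=-\sum_jE_jF_j\hat X_j,\qquad \partial=-\sum_{\alpha,\beta}v_{\alpha\beta}\hat F_\beta\hat E_\alpha,\qquad v_{\alpha\beta}=\sum_{a+b\le k}w_\alpha^aw_\beta^b\,x_{a+b}.$$
The vector $v_{\alpha\beta}$ is $u_\alpha\cdot u_\beta$ with $x_m$ in place of $t^m$. Write $v_{\alpha\beta}=\sum_\delta c^\delta_{\alpha\beta}X_\delta$. By (2), $c^\delta_{\alpha\alpha}=c_{\alpha\delta}$, and for $\alpha\ne\beta$ the only nonzero coefficients are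
$$c^\alpha_{\alpha\beta}=\frac{w_\alpha}{w_\alpha-w_\beta},\qquad c^\beta_{\alpha\beta}=\frac{w_\beta}{w_\beta-w_\alpha}.\tag{6}$$

**Step 2: the anticommutator.** We need $\Delta_w=\sum c^\delta_{\alpha\beta}\{E_\gamma F_\gamma\hat X_\gamma,\;X_\delta\hat F_\beta\hat E_\alpha\}$. Put $A=E_\gamma F_\gamma$, $B=\hat F_\beta\hat E_\alpha$. Both are even and commute with all $X$'s and $\hat X$'s, so
$$A\hat X_\gamma X_\delta B+X_\delta BA\hat X_\gamma=AB(\delta_{\gamma\delta}-X_\delta\hat X_\gamma)+BA\,X_\delta\hat X_\gamma=\delta_{\gamma\delta}AB+[B,A]X_\delta\hat X_\gamma .$$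
Next,
$$BA=\hat F_\beta(\delta_{\alpha\gamma}-E_\gamma\hat E_\alpha)F_\gamma=\delta_{\alpha\gamma}(\delta_{\beta\gamma}-F_\gamma\hat F_\beta)-\hat F_\beta E_\gamma\hat E_\alpha F_\gamma,$$
and $\hat F_\beta E_\gamma\hat E_\alpha F_\gamma=E_\gamma\hat F_\beta F_\gamma\hat E_\alpha=\delta_{\beta\gamma}E_\gamma\hat E_\alpha-E_\gamma F_\gamma\hat F_\beta\hat E_\alpha$. The last term is $-AB$, so
$$[B,A]=\delta_{\alpha\gamma}\delta_{\beta\gamma}-\delta_{\alpha\gamma}F_\gamma\hat F_\beta-\delta_{\beta\gamma}E_\gamma\hat E_\alpha .$$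
Therefore
$$\Delta_w=\underbrace{\sum c^\gamma_{\alpha\beta}E_\gamma F_\gamma\hat F_\beta\hat E_\alpha}_{\Sigma_1}+\underbrace{\sum c_{\gamma\delta}X_\delta\hat X_\gamma}_{\Sigma_2}-\underbrace{\sum c^\delta_{\gamma\beta}X_\delta\hat X_\gamma F_\gamma\hat F_\beta}_{\Sigma_3}-\underbrace{\sum c^\delta_{\alpha\gamma}X_\delta\hat X_\gamma E_\gamma\hat E_\alpha}_{\Sigma_4}.\tag{7}$$

**Step 3: sorting.** The purpose is to split (7) into a diagonal part and operators that involve exactly two points. Let $N^e_j=E_j\hat E_j$, and similarly $N^f_j,N^x_j$.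

In $\Sigma_1$: the terms $\alpha=\beta=\gamma$ give $c_{\gamma\gamma}N^e_\gamma N^f_\gamma$. For $\alpha=\gamma\ne\beta$ we get $\frac{w_\gamma}{w_\gamma-w_\beta}N^e_\gamma F_\gamma\hat F_\beta$, and for $\beta=\gamma\neq\alpha$ we get $\frac{w_\gamma}{w_\gamma-w_\alpha}N^f_\gamma E_\gamma\hat E_\alpha$. For $\alpha=\beta\ne\gamma$ we get $c_{\alpha\gamma}E_\gamma F_\gamma\hat F_\alpha\hat E_\alpha$. If $\alpha\ne\beta$ and $\gamma\notin\{\alpha,\beta\}$ the coefficient vanishes.

In $\Sigma_2$: $c_{\gamma\gamma}N^x_\gamma$ for $\delta=\gamma$, and $c_{\gamma\delta}X_\delta\hat X_\gamma$ for $\delta\ne\gamma$.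

In $-\Sigma_3$: for $\beta=\gamma$ we get $-c_{\gamma\gamma}N^x_\gamma N^f_\gamma$ if $\delta=\gamma$, and $-c_{\gamma\delta}X_\delta\hat X_\gamma N^f_\gamma$ if $\delta\ne\gamma$. For $\beta\neq\gamma$ only $\delta\in\{\gamma,\beta\}$ counts: $\delta=\gamma$ gives $-\frac{w_\gamma}{w_\gamma-w_\beta}N^x_\gamma F_\gamma\hat F_\beta$, and $\delta=\beta$ gives $-\frac{w_\beta}{w_\beta-w_\gamma}X_\beta\hat X_\gamma F_\gamma\hat F_\beta$. The sum $-\Sigma_4$ is the same with $F,\hat F,N^f$ replaced by $E,\hat E,N^e$.

Collecting, $\Delta_w$ is the sum of the diagonal part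
$$D=\sum_jc_{jj}\big(N^e_jN^f_j+N^x_j-N^x_jN^f_j-N^x_jN^e_j\big)\tag{8}$$
and, for every ordered pair of distinct indices $i\ne j$, the six operators

- (M1) $\ \frac{w_i}{w_i-w_j}(N^e_i-N^x_i)F_i\hat F_j$, and (M1′) $\ \frac{w_i}{w_i-w_j}(N^f_i-N^x_i)E_i\hat E_j$;
- (M2) $\ c_{ji}\,X_i\hat X_j(1-N^e_j-N^f_j)$;
- (M3) $\ c_{ji}\,E_iF_i\hat F_j\hat E_j$;
- (M4) $\ -\frac{w_j}{w_j-w_i}X_j\hat X_iF_i\hat F_j$, and (M4′) $\ -\frac{w_j}{w_j-w_i}X_j\hat X_iE_i\hat E_j$.

**Step 4: sites and local states.** Think of the indices $1,\dots,n$ as sites. Up to sign, a monomial in the $E_j,F_j,X_j$ is a choice, at each site, of a local state in $\{\varnothing,e,f,x,ef,ex,fx,efx\}$. In (8), the bracket takes the value $1$ on $x$ and on $ef$; on $ex$ and $fx$ it is $1-1=0$, on $efx$ it is $1+1-1-1=0$, and on $\varnothing,e,f$ it is $0$. So $D$ is diagonal with value $\sum_jc_{jj}\nu_j$, where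
$$\nu_j=1\text{ if the state at }j\text{ is }x\text{ or }ef,\qquad\nu_j=0\text{ otherwise.}$$
Each (M)-operator, which we call a move, sends a monomial to $0$ or to $\pm$ its coefficient times a *different* monomial: (M1) and (M1′) carry an $f$ or an $e$ from $j$ to $i$, (M2) carries an $x$, (M3) carries a pair $ef$, and (M4), (M4′) exchange an $x$ at $i$ with an $f$ or $e$ at $j$.

For $n=1$ there are no moves and $c_{11}=1$; this is the computation for $\mathcal H_3$ in Section 2. If $c_{jj}$ could be replaced by $j$ and the moves dropped, Theorem 1 would follow at once, for $n$ independent sites with eigenvalue $\sum_jj\nu_j$ produce exactly its right-hand side.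

Let us test $n=2$ on the piece $(1,0,1)$ of Section 3. On $E_jX_j$ everything vanishes: $\nu_j=0$; (M1′) would need a single $f$ or $x$ at the receiving site without $e$; (M2) has factor $1-1=0$; (M4′) would need an $x$ at a site without $e$. On $E_jX_i$ with $i\ne j$, the diagonal value is $c_{ii}$, the moves (M1′) and (M2) lead to multiples of $E_iX_i$ and $E_jX_j$, and (M4′) gives $-\frac{w_j}{w_j-w_i}E_iX_j$ (apply $\hat E_j$, $E_i$, $\hat X_i$, $X_j$ in turn: $E_jX_i\mapsto X_i\mapsto E_iX_i\mapsto-E_i\mapsto-X_jE_i=E_iX_j$). So the characteristic polynomial is $\lambda^2$ times that of a $2\times2$ block. With $d=w_1-w_2$, we have $c_{11}=(2w_1-w_2)/d$ and $c_{22}=(w_1-2w_2)/d$. The trace is $3$, and the determinant is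
$$c_{11}c_{22}+\frac{w_1w_2}{d^2}=\frac{2w_1^2-5w_1w_2+2w_2^2+w_1w_2}{d^2}=2 .$$
The eigenvalues are $0,0,1,2$, as found by hand. Moreover the moves onto $E_1X_1$ and $E_2X_2$ played no part: they have no way back.

## 6. Crowded sites and balanced weights

It is not enough to let the points separate in the formulas above. With $n=3$ and $w_j=s^j$, the coefficient of (M2) from site $3$ to site $2$ is
$$c_{32}=\frac{w_3P_3}{P_2(w_3-w_2)}=\frac{s^3(s^3-s)(s^3-s^2)}{(s^2-s)(s^2-s^3)(s^3-s^2)},$$
which grows like $-s$. On the other hand, by (3), $c_{ij}c_{ji}=-w_iw_j/(w_i-w_j)^2$, which is small for distant points. Put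
$$\eta_{ij}=\frac{\sqrt{w_iw_j}}{|w_i-w_j|}.$$
Conjugation by a diagonal matrix does not change a product of two opposite entries but can make both have modulus $\eta_{ij}$. We do this for the moves that have a way back, after removing the others.

**Step 5: removing the one-way moves.** Call a site crowded if its state has at least two letters ($ef,ex,fx,efx$), and let $A$ be the number of crowded sites of a monomial.

**Lemma 2.** Every nonzero instance of a move either preserves $A$ or raises it by $1$. It raises $A$ exactly in these cases: (M1) with $f\to\varnothing$ or $efx\to ex$ at $j$; (M1′) with $e\to\varnothing$ or $efx\to fx$ at $j$; (M2) with $e\to ex$ or $f\to fx$ at $i$.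

**Proof.** We list all possibilities.

(M1). Site $i$ has no $f$ (because of $F_i$) and exactly one of $e,x$ (because of $N^e_i-N^x_i$, which then is $\pm1$), so it goes $e\to ef$ or $x\to fx$ and becomes crowded. Site $j$ contains $f$. It goes $ef\to e$ or $fx\to x$, ceasing to be crowded, and then $A$ is preserved; or it goes $f\to\varnothing$ or $efx\to ex$, with no change in crowding, and then $A$ rises by $1$. (M1′) is the same with $e$ and $f$ interchanged.

(M2). Site $j$ contains $x$, and $1-N^e_j-N^f_j$ is $1,0,0,-1$ on $x,ex,fx,efx$. So $j$ goes $x\to\varnothing$ or $efx\to ef$, with no change in crowding. Site $i$ has no $x$. It goes $\varnothing\to x$ or $ef\to efx$, with no change; or $e\to ex$ or $f\to fx$, becoming crowded.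

(M3). Site $j$ goes $ef\to\varnothing$ or $efx\to x$ and ceases to be crowded; site $i$, which has neither $e$ nor $f$, goes $\varnothing\to ef$ or $x\to efx$ and becomes crowded. So $A$ is preserved.

(M4). Site $i$ has $x$ and no $f$ and goes $x\to f$ or $ex\to ef$; site $j$ has $f$ and no $x$ and goes $f\to x$ or $ef\to ex$. Numbers of letters do not change, so $A$ is preserved. (M4′) is the same with $e$ and $f$ interchanged. $\square$

Let $\Delta^0_w$ be the part of $\Delta_w$ that preserves $A$: the diagonal part $D$ together with all instances of moves that preserve $A$. Order the monomials of a piece $(\Lambda M)_{p,q,r}$ by $A$. By Lemma 2, $\Delta_w$ is block triangular, with the diagonal blocks of $\Delta_w^0$. So on each piece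
$$\det(\lambda-\Delta_w^0)=\det(\lambda-\Delta_w).\tag{9}$$

**Step 6: balancing the rest.** The purpose is a diagonal conjugation after which every remaining move has coefficient of modulus $\eta_{ij}$. Give a monomial the weight $\Phi=\prod_jW_j$, where $W_j>0$ depends on the state at $j$. Conjugating by $\operatorname{diag}(\Phi)$ multiplies the entry $b\to b'$ by $\Phi(b')/\Phi(b)$. Let $\tau_j=|\theta_j|>0$. By (3), $|c_{ji}|=\frac{\tau_i}{\tau_j}\frac{w_i}{|w_i-w_j|}$. We read off what is needed, omitting the index at a site.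

For (M2) and (M3) the weight ratio must be $\frac{\tau_j}{\tau_i}\sqrt{w_j/w_i}$, which holds if adding $x$ to $\varnothing$ or $ef$, and adding $ef$ to $\varnothing$ or $x$, multiplies $W$ by $\tau^{-1}w^{-1/2}$. For (M1), with coefficient of modulus $w_i/|w_i-w_j|$, the ratio must be $\sqrt{w_j/w_i}$; this holds if adding $f$ to $e$ or $x$, or $e$ to $f$ or $x$, multiplies $W$ by $w^{-1/2}$. For (M4), with coefficient of modulus $w_j/|w_i-w_j|$, the ratio must be $\sqrt{w_i/w_j}$; this holds if the changes $f\to x$ and $ef\to ex$, and for (M4′) $e\to x$ and $ef\to fx$, multiply $W$ by $w^{-1/2}$. Start with $W(\varnothing)=1$. Then (M2) gives $W(x)$, (M3) gives $W(ef)$, (M4) and (M4′) give $W(f)$ and $W(e)$, (M1) and (M1′) give $W(fx)$ and $W(ex)$, and (M2) gives $W(efx)$: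

| state | $\varnothing$ | $e,\ f$ | $x$ | $ef$ | $ex,\ fx$ | $efx$ |
|---|---|---|---|---|---|---|
| $W$ | $1$ | $\tau^{-1}$ | $\tau^{-1}w^{-1/2}$ | $\tau^{-1}w^{-1/2}$ | $\tau^{-1}w^{-1}$ | $\tau^{-2}w^{-1}$ |

**Lemma 3.** After conjugation by $\operatorname{diag}(\Phi)$ with this table, every nonzero instance of a move in $\Delta_w^0$ from the pair $(i,j)$ has coefficient of modulus exactly $\eta_{ij}$.

**Proof.** Not all requirements were used to build the table, so we check every one.

(M1), $A$-preserving: at $i$, $e\to ef$ and $x\to fx$ both have ratio $w_i^{-1/2}$. At $j$, $ef\to e$ and $fx\to x$ both have ratio $w_j^{1/2}$. Total: $\frac{w_i}{|w_i-w_j|}w_i^{-1/2}w_j^{1/2}=\eta_{ij}$.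

(M2), $A$-preserving: at $j$, $x\to\varnothing$ has ratio $\tau_jw_j^{1/2}$, and $efx\to ef$ has ratio $\tau_j^{-1}w_j^{-1/2}\cdot\tau_j^2w_j=\tau_jw_j^{1/2}$. At $i$, $\varnothing\to x$ and $ef\to efx$ have ratio $\tau_i^{-1}w_i^{-1/2}$. Total: $\frac{\tau_i}{\tau_j}\frac{w_i}{|w_i-w_j|}\cdot\tau_jw_j^{1/2}\cdot\tau_i^{-1}w_i^{-1/2}=\eta_{ij}$.

(M3): at $j$, $ef\to\varnothing$ has ratio $\tau_jw_j^{1/2}$, and $efx\to x$ has ratio $\tau_j^{-1}w_j^{-1/2}\cdot\tau_j^2w_j=\tau_jw_j^{1/2}$. At $i$, $\varnothing\to ef$ and $x\to efx$ have ratio $\tau_i^{-1}w_i^{-1/2}$. The total is $\eta_{ij}$, by the same product as for (M2).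

(M4): at $i$, $x\to f$ has ratio $w_i^{1/2}$, and so has $ex\to ef$. At $j$, $f\to x$ has ratio $w_j^{-1/2}$, and so has $ef\to ex$. Total: $\frac{w_j}{|w_i-w_j|}w_i^{1/2}w_j^{-1/2}=\eta_{ij}$.

The table is symmetric in $e$ and $f$, so (M1′) and (M4′) follow. $\square$

## 7. Widely separated points: end of the proof of Theorem 1

**Step 7: the limit.** We choose $w_j=s^j$ with $s>1$ and let $s\to\infty$. For $i>j$,
$$\eta_{ij}=\frac{s^{(i+j)/2}}{s^i-s^j}=\frac{s^{-(i-j)/2}}{1-s^{-(i-j)}}\le\frac{s^{-1/2}}{1-s^{-1}}\longrightarrow0,$$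
and $\eta_{ij}=\eta_{ji}$. There are $6n(n-1)$ moves, and each contributes to at most one entry in each column. By Lemma 3 every off-diagonal entry of the conjugated matrix of $\Delta_w^0$ has modulus at most $6n(n-1)\max_{i\ne j}\eta_{ij}\to0$. The diagonal entries are $\sum_jc_{jj}\nu_j$, and $c_{jj}\to1+\#\{m:m<j\}=j$, as seen in Section 1. So on each $(\Lambda M)_{p,q,r}$ the conjugated matrix of $\Delta^0_w$ converges to $\operatorname{diag}\big(\sum_jj\nu_j\big)$.

For every $s$ its characteristic polynomial is that of $\Delta$, by (9) and (5). The coefficients of the characteristic polynomial are continuous in the matrix, hence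
$$\det\big(\lambda-\Delta|_{(\Lambda M)_{p,q,r}}\big)=\prod_{\text{monomials in }(p,q,r)}\Big(\lambda-\sum_{j=1}^nj\,\nu_j\Big).$$

**Step 8: counting.** $\Delta$ is self-adjoint, so the multiplicities of these roots are dimensions of eigenspaces. The eigenvalues are the non-negative integers $\sum_jj\nu_j$. The states at the sites $j=1,\dots,n$ are chosen independently; the six states with $\nu_j=0$ contribute $1+y_e+y_f+y_ey_x+y_fy_x+y_ey_fy_x$, and the states $x$ and $ef$ contribute $z^j(y_x+y_ey_f)$. The generating function is the product over $j$ of these sums, which is the right-hand side in Theorem 1. This proves Theorem 1, and with it (a) and (b) for every $k\ge0$. $\square$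

## 8. An isometric isomorphism of Koszul complexes

Let $L^{(i)}$ be $\mathcal H_3$ with the form for which $e,f,x$ are orthogonal, $\|e\|=\|f\|=1$, $\|x\|^2=i$, and let $M'=\bigoplus_{i=1}^{k+1}L^{(i)}$, an orthogonal direct sum of Lie algebras. The group $U(2)$ acts on $\mathcal H_3$ by its standard action on $\langle e,f\rangle$ and by $\det$ on $x$. Since $[ge,gf]=\det(g)\,x$, these are automorphisms, and they are isometric for each of our forms. So $U(2)$ acts by isometric automorphisms on $L_k$ (through the first tensor factor) and on $M'$ (diagonally). On $\Lambda L_k$ and $\Lambda M'$ it acts unitarily and commutes with $\partial$, hence with $\partial^*$ and the Laplacians.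

**Theorem 2.** There is a degree-preserving, $U(2)$-equivariant unitary isomorphism of chain complexes $(\Lambda L_k,\partial)\cong(\Lambda M',\partial)$. In particular $\Delta_{L_k}$ is unitarily equivalent to $\sum_{i=1}^{k+1}i\,\Delta_L^{(i)}$ on $(\Lambda L)^{\otimes(k+1)}$, where $\Delta_L^{(i)}$ denotes $\Delta_L$ acting on the $i$-th factor.

**Step 1: the spectrum of $\Delta_{M'}$.** In the orthonormal basis $e,f,x'=x/\sqrt i$ of $L^{(i)}$ the bracket is $[e,f]=\sqrt i\,x'$, so the boundary is $\sqrt i$ times that of $L$ and $\Delta_{L^{(i)}}\cong i\,\Delta_L$, by renaming $x'$ as $x$. On $\Lambda M'=\bigotimes_i\Lambda L^{(i)}$ (graded tensor product), $\partial=\sum_i\partial_i$ with $\partial_i=-\sqrt i\,x_i'\iota(f_i)\iota(e_i)$, where now the index denotes the summand. For $i\ne j$, $\partial_i$ and $\partial_j^*$ are products of three anticommuting operators with no letter in common, so they anticommute. Therefore $\Delta_{M'}=\sum_i(\partial_i\partial_i^*+\partial_i^*\partial_i)$, which is $\sum_ii\,\Delta^{(i)}_L$ under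 the identification. By the example of Section 2, it is diagonal on monomials, with value $\sum_ii\nu_i$. So the trigraded multiplicities of $\Delta_{M'}$ have as generating function the product in Theorem 1, and they agree with those of $\Delta_{L_k}$.

**Step 2: eigenspaces agree as $U(2)$-modules.** For $\lambda\ge0$ let $V_d(\lambda)\subset\Lambda^dL_k$ and $V'_d(\lambda)\subset\Lambda^dM'$ be the $\lambda$-eigenspaces. Let $N_e,N_f,N_x$ count the letters. The element $\operatorname{diag}(u,v)\in U(2)$ acts by $u^{N_e+N_x}v^{N_f+N_x}$. Hence by Step 1 the characters of $V_d(\lambda)$ and $V_d'(\lambda)$ agree on diagonal matrices. Every element of $U(2)$ is conjugate to a diagonal one, and a finite-dimensional representation of a compact group is determined by its character. So $V_d(\lambda)\cong V_d'(\lambda)$. We also recall that isomorphic unitary representations are unitarily isomorphic: if $\phi$ is an equivariant isomorphism, then so is $\phi(\phi^*\phi)^{-1/2}$, and it is unitary.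

**Step 3: $\lambda=0$.** If $\Delta\xi=0$ then $\|\partial\xi\|^2+\|\partial^*\xi\|^2=\langle\Delta\xi,\xi\rangle=0$. So $\partial=0$ on $V_d(0)$, and likewise on $V_d'(0)$. Any equivariant unitary $V_d(0)\cong V_d'(0)$ commutes with $\partial$.

**Step 4: the structure of $V_\bullet(\lambda)$ for $\lambda>0$.** We split each eigenspace into a part where $\partial$ is injective and a part which is the image of $\partial$. Since $\partial$ and $\partial^*$ commute with $\Delta$, they preserve $\lambda$-eigenspaces. Let $K_d$ be the orthogonal complement of $V_d(\lambda)\cap\ker\partial$ in $V_d(\lambda)$. If $\xi\in V_d(\lambda)$ and $\partial\xi=0$, then $\lambda\xi=\partial\partial^*\xi$, so $\xi\in\partial V_{d+1}(\lambda)=\partial K_{d+1}$. Hence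
$$V_d(\lambda)=K_d\oplus\partial K_{d+1}\quad\text{(orthogonally)},\tag{10}$$
and $\partial:K_{d+1}\to\partial K_{d+1}$ is an equivariant isomorphism. For $\xi\in K_d$ the vector $\partial\partial^*\xi$ lies in $V_d(\lambda)\cap\ker\partial$, so $\|\partial^*\xi\|^2=\langle\partial\partial^*\xi,\xi\rangle=0$. Thus $\partial^*\xi=0$, $\partial^*\partial\xi=\lambda\xi$, and
$$\|\partial\xi\|^2=\lambda\|\xi\|^2\qquad(\xi\in K_d).\tag{11}$$
The same holds for $V'_\bullet(\lambda)$, with $K_d'$.

**Step 5: matching.** By (10), $[V_d(\lambda)]=[K_d]+[K_{d+1}]$ as $U(2)$-modules, and $K_0=0$ because $\partial=0$ on $\Lambda^0$. The same equations hold with primes. If $K_d\cong K_d'$, then $V_d(\lambda)\cong V'_d(\lambda)$ and complete reducibility give $K_{d+1}\cong K'_{d+1}$. So $K_d\cong K_d'$ for all $d$, by induction. Choose equivariant unitaries $\phi_d:K_d\to K_d'$ and define $\Psi$ on $V_d(\lambda)=K_d\oplus\partial K_{d+1}$ by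
$$\Psi|_{K_d}=\phi_d,\qquad\Psi(\partial\xi)=\partial\phi_{d+1}(\xi)\quad(\xi\in K_{d+1}).$$
By (11), $\|\partial\phi_{d+1}\xi\|^2=\lambda\|\phi_{d+1}\xi\|^2=\lambda\|\xi\|^2=\|\partial\xi\|^2$. So $\Psi$ is an equivariant unitary from $V_d(\lambda)$ onto $K_d'\oplus\partial K_{d+1}'=V_d'(\lambda)$. It commutes with $\partial$: on $K_d$ by definition, and on $\partial K_{d+1}$ because both sides vanish.

Taking the direct sum over all $\lambda\ge0$ gives the isomorphism of Theorem 2. Being unitary and commuting with $\partial$, it also commutes with $\partial^*$ and hence intertwines the Laplacians; Step 1 identifies $\Delta_{M'}$ with $\sum_ii\,\Delta_L^{(i)}$. $\square$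

## 9. Homology, the range of the spectrum, and rescaled forms

**Corollary 1.** $H_*(L_k)=\ker\Delta$ is isomorphic, as a trigraded space and as a $U(2)$-module, to $H_*(L)^{\otimes(k+1)}$. Its Poincaré polynomial is $(1+2y+2y^2+y^3)^{k+1}$ and its total dimension is $6^{k+1}$.

**Proof.** By finite-dimensional Hodge theory, $\ker\Delta=\ker\partial\cap\ker\partial^*$ maps isomorphically onto the homology; this map respects the trigrading and $U(2)$. The isomorphism of Theorem 2 carries $\ker\Delta_{L_k}$ to the kernel of $\sum_ii\,\Delta_L^{(i)}$. The summands are commuting positive semidefinite operators, so this kernel is $(\ker\Delta_L)^{\otimes(k+1)}\cong H_*(L)^{\otimes(k+1)}$, equivariantly. The isomorphism preserves the degree $N_e+N_f+N_x$ and, by equivariance under the diagonal matrices, $N_e+N_x$ and $N_f+N_x$. The sum of the last two minus the first is $N_x$, so all three numbers are preserved. Setting $z=0$ in (b) gives the Poincaré polynomial, and $y=1$ gives $6^{k+1}$. $\square$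

**Corollary 2.** The set of eigenvalues of $\Delta$ is exactly $\{0,1,\dots,\tfrac{(k+1)(k+2)}2\}$. The largest eigenvalue has multiplicity $2^{k+1}$.

**Proof.** The eigenvalues are the sums $\sum_jj\nu_j$, and the $\nu_j\in\{0,1\}$ are arbitrary. So they are the subset sums of $\{1,\dots,n\}$ with $n=k+1$. Every integer from $0$ to $n(n+1)/2$ is one, by induction on $n$: the sums without $n$ cover $0,\dots,n(n-1)/2$, those with $n$ cover $n,\dots,n(n+1)/2$, and no integer is missed because $n\le n(n-1)/2+1$ for all $n\ge1$ (this is $(n-1)(n-2)\ge0$). The largest value requires $\nu_j=1$ at every site, with two states, $x$ and $ef$, at each. $\square$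

**Corollary 3.** Suppose $e_a,f_a,x_a$ are orthogonal with $\|e_a\|^2=\alpha r^a$, $\|f_a\|^2=\beta r^a$, $\|x_a\|^2=\gamma r^a$, where $\alpha,\beta,\gamma,r>0$. Then the Laplacian is unitarily equivalent to $\frac{\gamma}{\alpha\beta}$ times the $\Delta$ above, and its spectrum is $\frac{\gamma}{\alpha\beta}$ times the integers above, with the same multiplicities.

**Proof.** Write $e'_a,f'_a,x'_a$ for the normalized vectors. For $a+b\le k$,
$$[e'_a,f'_b]=\frac{x_{a+b}}{\sqrt{\alpha\beta\,r^{a+b}}}=\sqrt{\frac{\gamma r^{a+b}}{\alpha\beta\,r^{a+b}}}\;x'_{a+b}=\sqrt{\frac{\gamma}{\alpha\beta}}\;x'_{a+b}.$$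
So in an orthonormal basis the boundary is $\sqrt{\gamma/(\alpha\beta)}$ times the one in (4), and the Laplacian is $\gamma/(\alpha\beta)$ times $\Delta$. $\square$
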